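# Weak proper discontinuity of $\mathrm{Out}(F_n)$ on the cyclic splitting graph

## 1. WPD on $\mathcal{FZ}$: three statements

**Theorem A.** Let $n\ge 3$. The action of $\mathrm{Out}(F_n)$ on the cyclic splitting graph $\mathcal{FZ}$ satisfies WPD. That is:

- (W1) $\mathrm{Out}(F_n)$ is not virtually cyclic;
- (W2) at least one element of $\mathrm{Out}(F_n)$ acts loxodromically on $\mathcal{FZ}$;
- (W3) for every $g\in\mathrm{Out}(F_n)$ acting loxodromically, every $x\in\mathcal{FZ}$ and every $\varepsilon>0$ there is $N\ge1$ such that
$$\{h\in \mathrm{Out}(F_n): d(x,hx)\le\varepsilon \text{ and } d(g^Nx,hg^Nx)\le\varepsilon\}$$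
is finite.

We unpack the words. Write $F=F_n$, $n\ge3$, throughout. A vertex of $\mathcal{FZ}$ is a one-edge cyclic splitting of $F$: a minimal simplicial action of $F$ on a tree with exactly one orbit of edges and with edge stabilizers trivial or infinite cyclic, up to equivariant isometry. Two distinct vertices are adjacent when they have a common refinement, that is, a splitting with two orbits of edges that collapses to each of them. Edges of $\mathcal{FZ}$ have length $1$. The group $\mathrm{Out}(F)$ acts by precomposing actions with automorphisms. The graph is the one of Mann's thesis, and Mann proved that it is Gromov hyperbolic. An isometry $g$ is loxodromic if $k\mapsto g^kx$ is a quasi-isometric embedding of $\mathbb Z$. The WPD condition is due to Bestvina and Fujiwara. Theorem A answers Question 2.2, with tag [Man14], of the "Research Statement" at https://github.com/drwiggle/drwiggle.github.io, which asks whether this action satisfies WPD.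

We take splittings without inversions: if an edge is inverted, subdivide it. There is still one orbit of edges, and the stabilizer of a half-edge is the pointwise stabilizer of the old edge.

Condition (W3) is the heart. It says that if $h$ moves two points far apart on a quasi-axis of $g$ by a bounded amount, then $h$ belongs to a finite list. We prove more.

**Theorem B.** Let $\varphi_0\in\mathrm{Out}(F)$ act loxodromically on $\mathcal{FZ}$, $y\in\mathcal{FZ}$, $\varepsilon\ge0$. There is $N$ such that for all integers $a,b$ with $b-a\ge N$ the set
$$\{h: d(\varphi_0^ay,h\varphi_0^ay)\le\varepsilon,\ d(\varphi_0^by,h\varphi_0^by)\le\varepsilon\}$$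
is finite.

The engine is a rigidity statement about $\mathbb R$-trees. The terms (small, compatible, collapse, $T_\pm$) are defined in Sections 4 to 6.

**Theorem C.** Let $\varphi_0$ be loxodromic on $\mathcal{FZ}$. A suitable power of $\varphi_0$ has attracting and repelling trees $T_+,T_-$ (Section 6). Every small minimal $F$-tree joined to $T_+$ by a finite chain of consecutively compatible small minimal $F$-trees collapses onto $T_+$. In particular neither $T_-$ nor any one-edge cyclic splitting is joined to $T_+$ by such a chain.

## 2. Infinite stabilizers in rank three, and what properness on free trees cannot see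

Let $F=\langle a,b,c\rangle$. We describe a splitting by its graph of groups, and $\varphi$ acts by applying $\varphi$ to vertex and edge groups.

**Example 2.1 (vertices and edges of $\mathcal{FZ}$).** Let $p=\langle a,b\rangle*\langle c\rangle$, $p'=\langle a\rangle*\langle b,c\rangle$ and $t=\langle a,b\rangle*_{\langle b\rangle}\langle b,c\rangle$. The graph of groups $\langle a\rangle\overset{1}{-}\langle b\rangle\overset{1}{-}\langle c\rangle$ collapses to $p$ (collapse the first edge) and to $p'$ (collapse the second), so $p,p'$ are adjacent. The graph of groups $\langle a,b\rangle\overset{\langle b\rangle}{-}\langle b\rangle\overset{1}{-}\langle c\rangle$ collapses to $t$ and to $p$, so $p,t$ are adjacent.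

**Example 2.2 (one point is not enough).** The automorphisms $\sigma_i: a\mapsto ab^i$, $b\mapsto b$, $c\mapsto c$ preserve $\langle a,b\rangle$ and $\langle c\rangle$, so they all fix $p$. Their images in $GL_3(\mathbb Z)$ are distinct. The stabilizer of $p$ is infinite.

**Example 2.3 (two adjacent points are not enough).** Let $\tau$ fix $a,b$ and send $c\mapsto bcb^{-1}$. Then $\tau^i$ preserves $\langle a\rangle$, $\langle a,b\rangle$ and $\langle b,c\rangle$, so it fixes $p'$ and $t$. It sends the pair $(\langle a,b\rangle,\langle c\rangle)$ to $(\langle a,b\rangle,b^i\langle c\rangle b^{-i})$, which is the first pair conjugated by $b^i$, so it fixes $p$. If $\tau^i$ were conjugation by $g$, then $g$ would commute with $a$ and $b$, so $g=1$ and $i=0$. Hence infinitely many $h$ fix $p,p',t$ at once.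

**Example 2.4 (loxodromic is needed in (W3)).** Let
$$\Psi:\quad a\mapsto a,\qquad b\mapsto b\,c\,a^2\,b\,b,\qquad c\mapsto c\,a^2\,b\,b .$$
It is an automorphism: $\Psi(bc^{-1})=b$, and then $c=\Psi(c)b^{-2}a^{-2}=\Psi\big(c(bc^{-1})^{-2}a^{-2}\big)$. These formulas also show that $\Psi$ restricts to an automorphism of $\langle a^2,b,c\rangle$. So its class $\psi$ fixes the splitting $r_0=\langle a\rangle*_{\langle a^2\rangle}\langle a^2,b,c\rangle$. (The vertex with group $\langle a\rangle$ has valence $2$, and $a$ swaps its two edges: this is a subdivided inverted edge.) Modulo $a$, $\psi$ acts on homology by the matrix with columns $(3,1),(2,1)$, which has eigenvalue $2+\sqrt3$, so $\psi$ has infinite order. All its powers lie in $\{h:hr_0=r_0,\ h\psi^Nr_0=\psi^Nr_0\}$, for every $N$. We shall meet $\Psi$ again.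

Here is the first thing one tries for (W3). The group $\mathrm{Out}(F)$ acts properly on free cocompact $F$-trees. So choose such a tree $X$ that collapses onto $p$, and hope that an $h$ which moves $p$ and $\varphi^Np$ a little moves $X$ a bounded amount. Already for $\tau^i$ this stops. Let $X$ be the Cayley tree for $\{a,b,c\}$. The translation length of $ac$ in $\tau^iX$ is the cyclic length of $\tau^{-i}(ac)=ab^{-i}cb^i$, which is $2i+2$. So $\tau^iX$ goes to infinity while $p,p',t$ do not move. Bounded distance in $\mathcal{FZ}$ carries no metric information about $X$.

It does carry one piece of information: a path of length $m$ in $\mathcal{FZ}$ is a chain of $m+1$ trees, consecutive ones being compatible. The plan is to keep only this relation. Compatibility passes to limits of trees (Section 5). If Theorem B fails, there are distinct $h_i$ that move longer and longer pieces of the orbit $\varphi^kp$ by a bounded amount. Limits of the corresponding paths assemble into a finite chain of compatible trees from $T_+$ to $T_-$ (Section 10). Here properness on $X$ enters, in reverse: since $h_iX$ goes to infinity, one may rescale, and additive errors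 disappear. Theorem C forbids such a chain, and it is the main work (Sections 6 to 8).

## 3. Imported theorems

The proof uses the following published results.

- (R0) (Mann) $\mathcal{FZ}$ is connected and Gromov hyperbolic.
- (R1) (Culler–Morgan, *Group actions on $\mathbb R$-trees*, Thm 3.7) Two minimal irreducible isometric actions of a group on $\mathbb R$-trees with the same translation length function are equivariantly isometric.
- (R2) (Bestvina–Handel; Collins–Turner; Francaviglia–Martino) Let $\mathcal A$ be a (possibly empty) proper free factor system, $\varphi$-invariant, with no strictly larger proper $\varphi$-invariant free factor system, and let $\Phi\in\mathrm{Aut}(F)$ represent $\varphi$. There are: a minimal simplicial metric $F$-tree $x$ with finite quotient, trivial edge stabilizers, and nontrivial vertex stabilizers exactly the conjugates of the groups in $\mathcal A$; a number $\lambda\ge1$; and a map $f:x\to x$ with $f(gy)=\Phi(g)f(y)$, sending vertices to vertices, stretching every edge by $\lambda$, with $f^k$ injective on every edge for all $k\ge1$.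
- (R3) (Bestvina–Feighn, *Stable actions of groups on real trees*, Thm 9.5) If a finitely presented $G$ has a nontrivial stable minimal action on an $\mathbb R$-tree $T$, then either $G$ splits over an extension $N$-by-cyclic with $N$ fixing a segment of $T$, or $T$ is a line.
- (R4) $SL_3(\mathbb Z)$ has Serre's property FA: every action on a simplicial tree without inversions has a fixed vertex.
- (R5) (Shenitzer; Swarup, *Decompositions of free groups*) Let $C$ be infinite cyclic. If $F=V*_CW$, then $C$ is a free factor of $V$ or of $W$. If $F=\langle V,t\mid tct^{-1}=c'\rangle$ is an HNN extension with $c,c'\in V$ nontrivial, then, possibly after interchanging $c$ and $c'$, $V=V_1*\langle c'\rangle$ with $c$ conjugate in $V$ into $V_1$.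

From textbooks on $\mathbb R$-trees we use the following. An isometry $g$ has a characteristic set $C_g$ (fixed set or axis) with $d(z,gz)=\ell(g)+2d(z,C_g)$. If $C_g\cap C_h=\emptyset$, then $\ell(gh)=\ell(g)+\ell(h)+2d(C_g,C_h)$. Finitely many pairwise intersecting subtrees have a common point (Helly). A finitely generated group acting without global fixed point has a unique minimal invariant subtree, the union of the axes, and every invariant subtree contains it. A connected $0$-hyperbolic metric space is an $\mathbb R$-tree. A locally injective map from a tree to a tree (or from a path to a tree) is injective.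

## 4. Collapse maps, compatible trees, bridges

**Definition.** An $F$-tree is an $\mathbb R$-tree $T$ with an isometric $F$-action, with length function $\ell_T$. Stabilizers of arcs are pointwise stabilizers. $T$ is small if it has no global fixed point and stabilizers of nondegenerate arcs are trivial or infinite cyclic. For $\alpha\in\mathrm{Aut}(F)$, $\alpha T$ is $T$ with the action $g\cdot t=\alpha^{-1}(g)t$, so $\ell_{\alpha T}=\ell_T\circ\alpha^{-1}$, and $\alpha T$ depends only on the class of $\alpha$ in $\mathrm{Out}(F)$.

Every vertex of $\mathcal{FZ}$ is a small minimal tree, and so is a Cayley tree of $F$. The action of $F$ on a line through a surjection $F\to\mathbb Z$ is not small: the kernel fixes every arc.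

Small trees are irreducible. If $F$ preserved a line, the commutator subgroup of a subgroup of index at most $2$ would fix the line, and it is not cyclic. If $F$ fixed an end, every element of $[F,F]$ would have Busemann translation $0$, hence be elliptic and fix a ray to that end; two noncommuting elements of $[F,F]$ would fix a common ray. Both contradict smallness. So by (R1) a small minimal tree is determined by its length function.

**Definition.** A collapse map $c:T\to T'$ is an equivariant surjection whose restriction to each segment $[a,b]$ is monotone and onto $[c(a),c(b)]$ (hence continuous on segments). Trees $T_1,T_2$ are compatible if there is a triple $(\hat T;\pi_1,\pi_2)$: an $F$-tree $\hat T$ with equivariant surjections $\pi_i:\hat T\to T_i$ and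
$$\hat d(a,b)=d_1(\pi_1a,\pi_1b)+d_2(\pi_2a,\pi_2b).$$

For instance, contracting an $F$-invariant set of edges in a simplicial tree is a collapse map. The two-edge tree refining $p$ and $p'$ in Example 2.1, with all edges of length $1$, is a triple for $p$ and $p'$.

In a triple, equality in the triangle inequality for $\hat d$ forces equality for $d_1$ and $d_2$. So the $\pi_i$ are $1$-Lipschitz collapse maps, and preimages of convex sets are convex. A nondegenerate arc of $\hat T$ has nondegenerate image in $T_1$ or $T_2$. So if $T_1,T_2$ are small, nondegenerate arcs of $\hat T$ have trivial or cyclic stabilizers.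

**Lemma 4.1.** Let $\hat T$ be an $\mathbb R$-tree and $d^*$ a pseudometric on $\hat T$ that is additive along segments and continuous on segments. Then the metric quotient is an $\mathbb R$-tree, and segments map monotonically onto geodesics.

*Proof.* On $[a,b]$ the function $d^*(a,\cdot)$ is continuous and nondecreasing from $0$ to $d^*(a,b)$, and by additivity it measures distances in the image. So the image of $[a,b]$ is a geodesic. On the finite subtree spanned by four points, $d^*$ amounts to assigning nonnegative lengths to at most five edges, so the four-point condition holds. A geodesic $0$-hyperbolic space is an $\mathbb R$-tree. $\square$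

**Lemma 4.2.**

- (a) Compatibility is unaffected by rescaling $T_1$ and $T_2$ separately.
- (b) If $c:T'\to T$ is a collapse map and $T''$ is compatible with $T'$, then $T''$ is compatible with $T$.
- (c) If $\theta:V\to V'$ is an equivariant bilipschitz homeomorphism of $F$-trees, then $V,V'$ are compatible.
- (d) If simplicial trees $R_1,R_2$ are both collapses of a simplicial $F$-tree $R$, they are compatible, for any equivariant edge lengths. In particular equal or adjacent vertices of $\mathcal{FZ}$ are compatible.

*Proof.* Each time we write down a pseudometric that is a sum of metrics pulled back by maps monotone on segments. It is additive and continuous along segments, Lemma 4.1 applies, and the maps descend to the quotient. (a) Use $\alpha_1d_1(\pi_1\cdot,\pi_1\cdot)+\alpha_2d_2(\pi_2\cdot,\pi_2\cdot)$. (b) If $(\hat T;\pi',\pi'')$ is a triple for $T',T''$, use $d_T(c\pi'\cdot,c\pi'\cdot)+d_{T''}(\pi''\cdot,\pi''\cdot)$ on $\hat T$. (c) Use $d_V+\theta^*d_{V'}$ on $V$; homeomorphisms of trees preserve segments. (d) Use $d_{R_1}(c_1\cdot,c_1\cdot)+d_{R_2}(c_2\cdot,c_2\cdot)$ on $R$, where $c_i:R\to R_i$ are the collapses. $\square$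

**Lemma 4.3 (bridges).** Let $P,Q$ be disjoint nonempty convex subsets of an $\mathbb R$-tree, each meeting every segment in a closed set. There is a nondegenerate segment $[u,v]$ with $u\in P$, $v\in Q$, the bridge, that meets $P$ only in $u$ and $Q$ only in $v$, and is contained in every segment joining a point of $P$ to a point of $Q$.

*Proof.* Take $a\in P$, $b\in Q$ and write $[a,b]\cap P=[a,u]$, $[a,b]\cap Q=[v,b]$. Then $u\ne v$, and $[u,v]$ meets $P,Q$ only in its endpoints. For $a'\in P$, $b'\in Q$ the segments $[a',u]\subset P$ and $[u,v]$ meet only in $u$; similarly at $v$. So $[a',b']=[a',u]\cup[u,v]\cup[v,b']$. $\square$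

For example, in $\mathbb R$ the bridge of $(-\infty,0]$ and $[1,2]$ is $[0,1]$.

**Lemma 4.4 (axes).** Let $c:T\to T'$ be a collapse map and $g$ hyperbolic in $T'$. Then $g$ is hyperbolic in $T$, and $c$ maps the axis of $g$ in $T$ monotonically onto the axis of $g$ in $T'$.

*Proof.* A fixed point in $T$ would map to a fixed point. On the axis $c$ is monotone, so the image is a $g$-invariant set isometric to an interval. Since $g$ has no fixed point in $T'$, this is an invariant line, that is, the axis. $\square$

## 5. Ultralimits of trees and persistence of compatibility

Fix a nonprincipal ultrafilter $\omega$ on $\mathbb N$ and a finite basis $B$ of $F$. Put $\|T\|=\max\ell_T(w)$ over words $w$ of length at most $2$ in $B^{\pm1}$.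

**Lemma 5.1.** There is $z\in T$ with $d(z,sz)\le\|T\|$ for all $s\in B$. Hence $\|T\|=0$ if and only if $F$ has a global fixed point.

*Proof.* Let $r=\|T\|$. Since $d(z,sz)=\ell(s)+2d(z,C_s)$, the set $N_s=\{z:d(z,sz)\le r\}$ is the closed $\frac{r-\ell(s)}2$-neighborhood of $C_s$, a subtree. If $C_s\cap C_t=\emptyset$, then $\ell(s)+\ell(t)+2d(C_s,C_t)=\ell(st)\le r$, so $d(C_s,C_t)\le\frac{r-\ell(s)}2$. The distance is realized by the bridge, so $N_s\cap C_t\ne\emptyset$. Hence the $N_s$ pairwise intersect, and Helly's property gives a common point. $\square$

Recall the based ultralimit $T_\omega$ of $(T_i,z_i)$: sequences $(y_i)$ with $d(y_i,z_i)$ $\omega$-bounded, with distance $\omega\text{-}\lim d(y_i,y_i')$, points at distance $0$ being identified. It is an $\mathbb R$-tree. If each $s\in B$ displaces $z_i$ by an $\omega$-bounded amount, $F$ acts on it. Its length function is $\omega\text{-}\lim\ell_{T_i}$, because $\ell(g)=\max(0,d(z,g^2z)-d(z,gz))$ for every $z$.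

**Lemma 5.2.** If nondegenerate arcs of all $T_i$ have trivial or cyclic stabilizers, so do those of $T_\omega$.

*Proof.* **Step 1: almost fixing a segment means shifting it.** Let $\gamma$ be an isometry of a tree, $\sigma:[0,c]\to T$ a geodesic whose endpoints are moved at most $\delta$ by $\gamma$, and $c>6\delta$. We claim that for some $|\tau|\le\delta$ we have $\gamma^{\pm1}\sigma(t)=\sigma(t\pm\tau)$ for $t\in[2\delta,c-2\delta]$.

The segment $\sigma([0,c])$ lies in $[\sigma(0),\gamma\sigma(0)]\cup\gamma\sigma([0,c])\cup[\gamma\sigma(c),\sigma(c)]$, so $\sigma([\delta,c-\delta])\subset\gamma\sigma([0,c])$. There $\sigma(t)=\gamma\sigma(u(t))$ with $u$ isometric. The distances from this point to $\sigma(0)$ and to $\gamma\sigma(0)$ are $t$ and $u(t)$, so $|u(t)-t|\le\delta$. If $u$ reversed orientation, $u(t)-t$ would vary by $2(c-2\delta)>2\delta$. So $u(t)=t-\tau$ with $|\tau|\le\delta$, that is, $\gamma^{-1}\sigma(t)=\sigma(t-\tau)$ on $[\delta,c-\delta]$, and $\gamma\sigma(t)=\sigma(t+\tau)$ for $t\in[2\delta,c-2\delta]$.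

**Step 2: arc stabilizers are abelian.** Let $g,h$ fix a nondegenerate arc of $T_\omega$. Its endpoints are represented by $y_i,z_i$ moved by $g,h$ by at most $\delta_i\to_\omega0$, while $c_i=d(y_i,z_i)\to_\omega c>0$. For $\omega$-almost all $i$ we have $c_i>20\delta_i$. The words $[g,h]$ and $[g,h^2]$ have lengths $4$ and $6$ and zero exponent sums. Start at a parameter in $[8\delta_i,c_i-8\delta_i]$: each letter shifts it by at most $\delta_i$, it stays in $[2\delta_i,c_i-2\delta_i]$, and the shifts cancel. So both words fix pointwise a common nondegenerate arc of $T_i$, and they commute.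

If $g,h$ did not commute, they would be a basis of a free group in which the centralizer of $[g,h]$ is $\langle[g,h]\rangle$. The cyclically reduced length of elements of this group is divisible by $4$, but $[g,h^2]$ is cyclically reduced of length $6$, a contradiction. So the arc stabilizer is abelian, hence trivial or cyclic. $\square$

**Definition 5.3.** For $F$-trees $T_i$ with $\|T_i\|>0$ and trivial or cyclic arc stabilizers, $\lim_\omega T_i$ is the minimal subtree of the ultralimit of $\|T_i\|^{-1}T_i$, based at points given by Lemma 5.1.

The ultralimit has norm $1$, so it has no global fixed point. By Lemma 5.2 the limit is small and minimal, with length function $\omega\text{-}\lim\ell_{T_i}/\|T_i\|$. By (R1) it is determined by this function, independently of base points. We consider it up to scaling. A constant sequence $T$ with $T$ small and minimal has limit $T$. When there are several indices, $\lim_{\omega,i}$ names the one that moves.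

**Example 5.4.** With $\tau$ as in Example 2.3, $X$ the Cayley tree and $B=\{a,b,c\}$, we have $\|\tau^iX\|=2i+2$ for $i\ge1$ (attained at $ac$), and $\lim_\omega\tau^iX$ is the tree $t$ of $\langle a,b\rangle*_{\langle b\rangle}\langle b,c\rangle$ with edges of length $\frac12$. Indeed $\tau^{-i}$ is the identity on $\langle a,b\rangle$ and conjugation by $b^{-i}$ on $\langle b,c\rangle$. So elements conjugate into one of these groups have bounded length in $\tau^iX$. For a cyclically reduced product $g=u_1v_1\cdots u_kv_k$ with $u_j\in\langle a,b\rangle\setminus\langle b\rangle$ and $v_j\in\langle b,c\rangle\setminus\langle b\rangle$, the word $\prod u_jb^{-i}v_jb^i$ has cyclic length $2ik+O(1)$. Dividing by $2i+2$ gives $k$, which is half the number of edges in a period of $g$ in $t$. Free trees thus can converge to trees with cyclic arc stabilizers.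

**Lemma 5.5.** If $T_i,T_i'$ (as in Definition 5.3) are compatible for all $i$, then $\lim_\omega T_i$ and $\lim_\omega T_i'$ are compatible.

*Proof.* By Lemma 4.2(a) normalize $\|T_i\|=\|T_i'\|=1$. Let $\hat T_i$ be the tree of a triple. Since $\ell(g)=\lim_kd(z,g^kz)/k$, we have $\ell_{\hat T_i}=\ell_{T_i}+\ell_{T_i'}$, so $\|\hat T_i\|\le2$. Base $\hat T_i$ at $z_i$ with displacement at most $2$ by $B$, and $T_i,T_i'$ at the images of $z_i$. In the limit we get equivariant maps $\hat T_\omega\to T_\omega,T'_\omega$ with $\hat d=d+d'$. So they are monotone on segments, images of segments are segments, and preimages of convex sets are convex.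

Since $\ell_{\hat T_\omega}\ge\ell_{T_\omega}$ and $\|T_\omega\|=1$, $F$ has no fixed point in $\hat T_\omega$. Let $\hat S$ be its minimal subtree. The image of $\hat S$ in $T_\omega$ is an invariant subtree. It is minimal, since the preimage in $\hat S$ of an invariant subtree is an invariant subtree. Its length function is $\omega\text{-}\lim\ell_{T_i}$ and its arc stabilizers are trivial or cyclic by Lemma 5.2, so by (R1) it is $\lim_\omega T_i$. Likewise for $T'$. So $\hat S$ with the two maps is a triple. $\square$

## 6. Train tracks and the trees $T_\pm$

**Definition.** A free factor system is a finite set $\mathcal A=\{[A_1],\dots,[A_k]\}$ of conjugacy classes of nontrivial subgroups with $F=A_1*\cdots*A_k*B$; the empty set is allowed. It is proper if it is not $\{[F]\}$. We write $\mathcal A\le\mathcal A'$ if every $A_i$ is conjugate into some $A'_j$.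

For $F=\langle a,b,c\rangle$: $\emptyset<\{[\langle a\rangle]\}<\{[\langle a\rangle],[\langle b\rangle]\}<\{[\langle a,b\rangle]\}$. Chains have bounded length. Indeed if $\mathcal A\le\mathcal A'$, each $A_j'$ is a free product of conjugates of some of the $A_i$ and a further free group. So the sum of ranks does not decrease. If it is unchanged, the number of members does not increase, and if that is unchanged too, $\mathcal A=\mathcal A'$. The nontrivial vertex stabilizers of a minimal simplicial $F$-tree with finite quotient, trivial edge stabilizers and at least one edge form a proper free factor system.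

**Definition.** $\varphi_0\in\mathrm{Out}(F)$ is fully irreducible if no positive power of it preserves the conjugacy class of a nontrivial proper free factor. A one-edge free splitting is a vertex of $\mathcal{FZ}$ with trivial edge stabilizers.

Throughout Sections 6 to 8, $\varphi_0$ is either (L) loxodromic on $\mathcal{FZ}$, or (I) fully irreducible. Case (I) is needed in Section 9 to produce loxodromic elements. In both cases
$$\text{no positive power of }\varphi_0\text{ fixes a one-edge free splitting.}\tag{1}$$
For (L) this is clear. For (I): a power fixing a one-edge free splitting has a power preserving the conjugacy class of each vertex group. Vertex groups are proper free factors, and at least one is nontrivial as $n\ge2$.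

Choose a proper free factor system $\mathcal A$ invariant under some positive power of $\varphi_0$ and maximal with this property. In case (I), $\mathcal A=\emptyset$: otherwise a further power would preserve the class of a member of $\mathcal A$. Let $\varphi=\varphi_0^s$, $s\ge1$, preserve $\mathcal A$. Then no $\varphi^k$, $k\ne0$, preserves a proper free factor system strictly larger than $\mathcal A$. Fix $\Phi$ representing $\varphi$, and $x,f,\lambda$ from (R2). The set $f(x)$ is an $F$-invariant subtree, so $f$ is onto.

A path in $x$ is legal if every $f^k$ is injective on it. Each $f^m(e)$, $e$ an edge, is legal. Translates of legal paths are legal. A path all of whose turns (pairs of consecutive directions) are turns of legal paths is legal, because each $f^k$ is locally injective on it. For a vertex $v$, $A_v$ is its stabilizer and $\mathrm{Dir}(v)$ the set of oriented edges starting at $v$; $A_v$ acts freely on $\mathrm{Dir}(v)$ with finitely many orbits.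

**Example 6.1.** Let $n=3$ and $\Theta:a\mapsto b$, $b\mapsto c$, $c\mapsto ab$ (an automorphism, since $\Theta(ca^{-1})=a$). Its homology matrix has characteristic polynomial $z^3-z-1$, with one root $\lambda\approx1.325$ and two complex roots of modulus $\lambda^{-1/2}<1$. The argument of Proposition 9.1 below applies to it verbatim, so the class of $\Theta$ is fully irreducible. Let $x$ be the Cayley tree with edges $a,b,c$ of lengths $1,\lambda,\lambda^2$, and $f$ the linear map induced by $\Theta$. It stretches by $\lambda$ because $1+\lambda=\lambda^3$. All $f^k(e)$ are positive words, so $f^k$ is injective on edges.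

**Example 6.2.** For $\Psi$ of Example 2.4, let $x$ be the tree of the graph of groups with one vertex of group $\langle a\rangle$ and two loops $b,c$ with trivial groups. Let $f$ fix the vertex $v$ with stabilizer $\langle a\rangle$ and send the edge $b$ to the path spelled $b\,c\,a^2b\,b$ and $c$ to the path $c\,a^2b\,b$. (The letters $a$ are not edges; they say through which translate the path leaves a vertex.) With lengths $|b|=1$ and $|c|=\sqrt3-1$, every edge is stretched by $\lambda=2+\sqrt3$: indeed $3+(\sqrt3-1)=\lambda$ and $2+(\sqrt3-1)=\lambda(\sqrt3-1)$. All $f^k(e)$ are positive in $b,c$, so they do not backtrack. We do not claim (1) for $\psi$, and $\psi$ is not loxodromic.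

**Lemma 6.3.** $\lambda>1$.

*Proof.* Suppose $\lambda=1$. Since $f$ is onto, each edge orbit is crossed at least once by the images of representatives of the edge orbits. Comparing total lengths in $x/F$, each is crossed exactly once; counting edges, $f$ maps each edge to one edge. If $f(e)=f(e')$ as unoriented edges, then $e'=ge$ up to orientation, and $\Phi(g)$ preserves the edge $f(e)$. There are no inversions and edge stabilizers are trivial, so $g=1$. Hence $f$ is injective on edges, so locally injective, so injective: it is a simplicial isometry. As $f(\Phi^{-1}(g)y)=gf(y)$, it is an equivariant isometry $\varphi x\to x$. Then $\varphi$ permutes the finitely many one-edge collapses of $x$, and a power fixes one of them, contradicting (1). $\square$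

**Lemma 6.4.** The transition matrix of $f$ is primitive. Hence there is $p_0$ such that for $m\ge p_0$ and every edge $e$, $f^m(e)$ crosses every edge orbit; the numbers of crossings tend to $\infty$ with $m$.

*Proof.* An irreducible nonnegative matrix whose powers are all irreducible is primitive. So suppose an $F$-invariant proper nonempty union $x_0$ of edges satisfies $f^k(x_0)\subset x_0$, $k\ge1$; we seek a contradiction.

**Step 1: identify the stabilizers of components of $x_0$.** Collapsing $x_0$ gives a tree with trivial edge stabilizers, whose nontrivial vertex stabilizers form a proper free factor system $\mathcal A'\ge\mathcal A$. If $C$ is a component of $x_0$, $\Phi^k(\mathrm{Stab}\,C)$ stabilizes the component containing $f^k(C)$. Vertex groups off $x_0$ are in $\mathcal A$, which is $\varphi$-invariant. So $\varphi^k\mathcal A'\le\mathcal A'$. Descending chains are finite, so $\varphi^{jk}\mathcal A'=\varphi^{(j+1)k}\mathcal A'$ for some $j$, and $\varphi^k\mathcal A'=\mathcal A'$. By maximality $\mathcal A'=\mathcal A$.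

**Step 2: components have bounded diameter.** If $e,ge$ lie in $C$ then $gC=C$, so $C/\mathrm{Stab}(C)$ embeds in $x/F$ and is finite. If $\mathrm{Stab}(C)=1$, $C$ is finite. Otherwise $\mathrm{Stab}(C)$ is a conjugate of a group of $\mathcal A$. It fixes a vertex of $x$, hence, projecting to $C$, a vertex $w$ of $C$. Different edges on a geodesic issuing from $w$ are at different distances from $w$, hence in different $\mathrm{Stab}(C)$-orbits. So such a geodesic has at most as many edges as $C/\mathrm{Stab}(C)$. There are finitely many orbits of components, so the bound is uniform.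

**Step 3: contradiction.** For $e\subset x_0$ the geodesic $f^{km}(e)$ lies in one component of $x_0$ and has length $\lambda^{km}|e|\to\infty$.

For the last sentence of the lemma, take $p_0$ with all entries of the $m$-th power positive for $m\ge p_0$. The number of edges of $f^{m-p_0}(e)$ tends to $\infty$, and $f^{p_0}$ of each of them crosses every orbit. $\square$

**6.5. Construction of $T_+$.** We now build $T_+$ and check that it is a small minimal limit tree on which $\varphi$ acts as a homothety. What follows, up to and including Lemma 6.6, uses only the properties of $f$ in (R2), $\lambda>1$ and primitivity; so it also applies to $\Psi$ in Example 6.2, whose matrix has only positive entries.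

The map $f$ is $\lambda$-Lipschitz, so $d_\infty(y,z)=\lim_k\lambda^{-k}d(f^ky,f^kz)$ is the limit of a nonincreasing sequence. Let $T_+$ be the metric quotient, a connected $0$-hyperbolic space, hence an $\mathbb R$-tree, and $f_\infty:x\to T_+$ the quotient map. It is equivariant, $1$-Lipschitz, and isometric on legal paths. As $d_\infty(fy,fz)=\lambda d_\infty(y,z)$ and $f$ is onto, $f$ induces a bijection $H:T_+\to T_+$ with
$$d(Hs,Ht)=\lambda d(s,t),\qquad H(gs)=\Phi(g)H(s),\qquad Hf_\infty=f_\infty f .$$

*Legal axes and minimality.* Given an edge $e$, choose $m$ such that $f^m(e)$ crosses at least three translates of $e$, hence two, $g_1e,g_2e$, with the same orientation. Put $g=g_2g_1^{-1}$. The axis of $g$ in $x$ contains $g_1e$, and its turns are translates of turns of $f^m(e)$, so it is legal. So $\ell_{T_+}(g)=\ell_x(g)>0$ and the axis of $g$ in $T_+$ contains $f_\infty(g_1e)$. Conjugating by $g_1^{-1}$: every $f_\infty(e)$ lies on an axis, hence in the minimal subtree. Thus $T_+$ is minimal without global fixed point.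

*Smallness and limit.* The map $y\mapsto(f^k(y))_k$ embeds $T_+$ equivariantly and isometrically into the ultralimit of $(x,\lambda^{-k}d)$ with the actions $g\mapsto\Phi^k(g)$, that is, of $\lambda^{-k}\varphi^{-k}x$, based at $f^k(y_0)$ (the displacement of the base point by $s$ is at most $d(y_0,sy_0)$). By Lemma 5.2, $T_+$ is small. Moreover $\ell_{T_+}(g)=\omega\text{-}\lim\lambda^{-k}\ell_x(\Phi^kg)$, so $T_+=\lim_\omega\varphi^{-k}x$ up to scaling. From $H$ we get $\ell_{T_+}(\Phi^kg)=\lambda^k\ell_{T_+}(g)$ for $k\in\mathbb Z$.

For $\Theta$: $\ell_{T_+}(c)=\lambda^2$ and $\ell_{T_+}(\Theta(c))=\ell_{T_+}(ab)=1+\lambda=\lambda^3$, as it should be.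

Returning to $\varphi$, apply the same to $\varphi^{-1}$ with the same $\mathcal A$. We get $x^-$, $\lambda_->1$ and a small minimal tree $T_-=\lim_\omega\varphi^kx^-$ with $\ell_{T_-}(\Phi^kg)=\lambda_-^{-k}\ell_{T_-}(g)$.

**Lemma 6.6.** (a) (Mixing) If $I,J$ are nondegenerate arcs of $T_+$, then $J$ is covered by finitely many translates of $I$. (b) There is no collapse map onto $T_+$ from a simplicial $F$-tree with one orbit of edges.

*Proof.* (a) If $J$ has endpoints $f_\infty(y),f_\infty(z)$, it lies in $f_\infty([y,z])$, so every arc lies in a finite union of arcs $f_\infty(\text{edge})$. Hence $I\supset f_\infty(\sigma)$ for some nondegenerate segment $\sigma$ of an edge. For $m_1$ large $f^{m_1}(\sigma)$ contains a full edge, so for some $m$, $f^m(\sigma)$ contains a translate of every edge. Thus each $f_\infty(e)$ lies in a translate of $H^mI$. Hence $H^mJ$ is covered by finitely many translates of $H^mI$. Apply $H^{-m}$, using $H^{-m}(gH^mI)=\Phi^{-m}(g)I$.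

(b) Let $c:S\to T_+$ be such a collapse map. All edges of $S$ have images of the same length $\ell_0$, and $\ell_0>0$ because $T_+$ is not a point. If $g$ is hyperbolic in $T_+$, then by Lemma 4.4 $\ell_{T_+}(g)$ is $\ell_0$ times the number of edges in a period of the axis of $g$ in $S$, so $\ell_{T_+}(g)\ge\ell_0$. Apply this to $\Phi^{-k}(g)$: $\ell_{T_+}(\Phi^{-k}g)=\lambda^{-k}\ell_{T_+}(g)\to0$, a contradiction. $\square$

**Lemma 6.7.** There is no collapse map $c:T_-\to T_+$.

*Proof.* Suppose $c$ exists. For an arc $J=[s,t]\subset T_+$ let $\mathrm{br}(J)>0$ be the length of the bridge between $c^{-1}(s)$ and $c^{-1}(t)$; these are disjoint, convex, and meet segments in closed sets. Clearly $\mathrm{br}(gJ)=\mathrm{br}(J)$. Take $e,g$ with the axis of $g$ in $T_+$ containing $J=f_\infty(e)$ (6.5). For $k\ge p_0$ the axis of $\gamma=\Phi^k(g)$ in $T_+$ is $H^k(\mathrm{Ax}(g))\supset f_\infty(f^k(e))$, so it contains a translate $J'$ of $J$. For $k$ large $|J|\le\lambda^k\ell_{T_+}(g)=\ell_{T_+}(\gamma)$, so the arcs $\gamma^iJ'$ do not overlap.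

By Lemma 4.4 a segment consisting of $P$ periods of the axis of $\gamma$ in $T_-$ maps onto $P$ periods in $T_+$. These contain at least $P-1$ of the arcs $\gamma^iJ'$, and the segment contains the bridges over them (Lemma 4.3). The interior of a bridge maps into the interior of its arc, so these bridges do not overlap. So $P\,\ell_{T_-}(\gamma)\ge(P-1)\,\mathrm{br}(J)$ for all $P$, that is, $\ell_{T_-}(\Phi^kg)\ge\mathrm{br}(J)>0$ for all large $k$. But $\ell_{T_-}(\Phi^kg)=\lambda_-^{-k}\ell_{T_-}(g)\to0$. $\square$

## 7. Turn classes at vertices

**Definition.** For $q\ge1$ let $\sim_q$ be the smallest $F$-invariant family of equivalence relations on the sets $\mathrm{Dir}(v)$ with $e_1\sim_qe_2$ whenever the turn $\{e_1,e_2\}$ is crossed by a translate of $f^j(e)$ for some edge $e$ and $1\le j\le q$. Let $\sim_\infty=\bigcup_q\sim_q$.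

For an oriented edge $e$ let $D^j(e)$ be the first edge of $f^j(e)$, and $D=D^1$. Then $D^j$ is the $j$-th iterate of $D$, and $D^j(ge)=\Phi^j(g)D^j(e)$. If $\{e_1,e_2\}$ is crossed by $gf^i(e)$, then $\{D^je_1,D^je_2\}$ is crossed by $\Phi^j(g)f^{i+j}(e)$. Hence
$$e_1\sim_ie_2\ \Longrightarrow\ D^je_1\sim_{i+j}D^je_2 .\tag{2}$$

**Example 7.1.** For $\Theta$ write $e$ for the edge leaving the base vertex along the letter $e$ and $\bar e$ for the one leaving along $e^{-1}$. A subword $uv$ crosses the turn $\{\bar u,v\}$. We have $f(c)=ab$, $f^2(c)=bc$, $f^3(c)=cab$, $f^4(c)=abbc$, $f^5(c)=bccab$, and $f^j(b)=f^{j-1}(c)$ for $j\ge2$, $f^j(a)=f^{j-2}(c)$ for $j\ge3$, while $f(a),f(b),f^2(a)$ are single edges. Up to $j=4$ the turns are $\{\bar a,b\},\{\bar b,c\},\{\bar c,a\},\{\bar b,b\}$, so $\sim_4$ has the two classes $\{\bar a,b,\bar b,c\}$ and $\{a,\bar c\}$. At $j=5$ the turn $\{\bar c,c\}$ appears and there is one class.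

**Example 7.2.** For $\Psi$ at the vertex $v$ with $A_v=\langle a\rangle$: $f(b)$ crosses, up to translation, $\{\bar b,c\},\{\bar c,a^2b\},\{\bar b,b\}$, and $f^2(c)=f(c)\,a^2f(b)f(b)$ crosses $\{\bar b,a^2b\}$. So for $q\ge2$ we get $b\sim\bar b\sim c$, $\bar b\sim a^2b$, $\bar c\sim a^2b$. All connecting letters in $f^j(b),f^j(c)$ are even powers of $a$. Hence there are exactly two classes $\kappa$ and $a\kappa$, with $\kappa$ consisting of the translates of $b,\bar b,c,\bar c$ by even powers of $a$. The stabilizer of $\kappa$ is $\langle a^2\rangle$. Blow up $v$ to a star with center $c_v$ and leaves $\kappa,a\kappa$, attach each direction to the leaf of its class, and do so equivariantly. The graph of groups becomes $\langle a\rangle\overset{\langle a^2\rangle}{-}\langle a^2\rangle$ with two loops $b,c$ at the second vertex. Collapsing the old edges $b,c$ gives $\langle a\rangle*_{\langle a^2\rangle}\langle a^2,b,c\rangle=r_0$. So several turn classes make a splitting visible.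

**Lemma 7.3.** There is $q_0$ such that at every vertex with trivial stabilizer all directions are $\sim_{q_0}$-equivalent.

*Proof.* Such vertices have finite valence and finitely many orbits, so it suffices to prove this for $\sim_\infty$. Suppose $y_0$ has $A_{y_0}=1$ and at least two $\sim_\infty$-classes.

**Step 1: a tree $Q$ on which $f$ maps edges to edges.** Blow up every vertex $u$ of $x$ to a star with center $c_u$ and one leaf for each $\sim_\infty$-class $\kappa$ at $u$, and attach directions to the leaf of their class. This gives $\hat x$ with new edges $(u,\kappa)$. By (2) $D$ respects $\sim_\infty$, and turns inside $f(e)$ consist of $\sim_1$-equivalent directions. So $f$ lifts to $\hat f:\hat x\to\hat x$, sending old edges to paths of old edges and $(u,\kappa)$ to $(f(u),D\kappa)$. Collapse the old edges: we get a tree $Q$, without inversions since the $c_u$ are permuted, and a $\Phi$-equivariant simplicial map $\bar f:Q\to Q$ sending edges to edges. $Q$ has finitely many edge orbits.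

**Step 2: the edge $\epsilon_0=(y_0,\kappa)$ survives in the minimal subtree $Q_m$ of $Q$.** The minimal subtree of $\hat x$ maps onto $x$, so it contains all old edges. Since there are two classes at $y_0$, $\epsilon_0$ has old edges on both sides, so it lies in that subtree. Preimages in $\hat x$ of invariant subtrees or fixed vertices of $Q$ are invariant subtrees, hence contain $\epsilon_0$. The preimage of a vertex contains no new edge, so $F$ has no fixed point in $Q$, and $Q_m$ contains $\epsilon_0$.

**Step 3: extract an invariant free splitting.** The subtree $\bar f(Q_m)$ is $F$-invariant, so it contains $Q_m$. Counting edge orbits, $\bar f(Q_m)=Q_m$ and $\bar f$ permutes the finite set of edge orbits of $Q_m$. We have $\Phi(\mathrm{Stab}\,\epsilon)\subset\mathrm{Stab}\,\bar f(\epsilon)$, and $\mathrm{Stab}\,\epsilon_0\subset A_{y_0}=1$. Going backward around the cycle of the orbit of $\epsilon_0$, all edges in that cycle have trivial stabilizer. Collapse all other edges of $Q_m$ to get $Q_O$; $\bar f$ induces a map on it. If $\bar f(\epsilon)=\bar f(\epsilon')$ for edges of $Q_O$, then $\epsilon'=g\epsilon$ and $\Phi(g)$ fixes $\bar f(\epsilon)$,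 so $g=1$. Thus the induced map is injective on edges, hence locally injective, hence injective. It is onto by minimality. So $\varphi Q_O\cong Q_O$, and a power of $\varphi$ fixes a one-edge collapse of $Q_O$, contradicting (1). $\square$

## 8. Trees compatible with $T_+$

**8.1. Mixing does not suffice.** The goal is that a small minimal $T'$ compatible with $T_+$ collapses onto $T_+$. One would first try to deduce this from mixing and turn classes. Suppose a triple for $(T_+,T')$ has an arc crushed in $T'$ but not in $T_+$. By mixing, translates of its image cover any arc of $T_+$, and one tries to conclude that $T'$ has a global fixed point. As we shall see, this works when all vertices of $x$ have trivial stabilizer. At a vertex $v$ with $A_v\ne1$ it stops: the valence is infinite, Lemma 7.3 says nothing, and its proof breaks in Step 3, where $\mathrm{Stab}\,\epsilon_0=1$ is needed.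

This is not an artifact. For $\Psi$, the two trees $x$ and $r_0$ are collapses of the blow-up $\hat x$ of Example 7.2. As $\psi r_0=r_0$, for each $k$ the trees $\psi^{-k}x$ and $r_0$ are collapses of $\psi^{-k}\hat x$, so they are compatible (Lemma 4.2(d)). Taking limits (Lemma 5.5), $T_+$ is compatible with $r_0$. Yet $r_0$ does not collapse onto $T_+$, by Lemma 6.6(b). So the proof has to use that $\varphi_0$ moves points of $\mathcal{FZ}$ to infinity, and the example shows how: there the obstruction is a vertex $r_0$ of $\mathcal{FZ}$, obtained by blowing up $v$, that is at distance at most $1$ from a one-edge collapse of every $\psi^jx$. In general we shall show that a failure at $v$ produces, for every $q$, a vertex $r$ of $\mathcal{FZ}$ that stays within distance $1$ of a stretch of the orbit whose length grows with $q$.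

To blow up $v$ we need a one-edge $A_v$-tree with trivial or cyclic edge stabilizers in which the stabilizers of turn classes are elliptic. The next lemma provides it. Applying (R3) to $A$ alone would give no control on the subgroups $E_l$ below; gluing groups with property FA onto them forces them to be elliptic.

**Lemma 8.2.** Let $A$ be a finitely generated free group acting on an $\mathbb R$-tree $\mathcal T$ without global fixed point, with trivial or cyclic arc stabilizers. Let $E_1,\dots,E_s\le A$ $(s\ge1)$ be finitely generated, noncyclic and elliptic in $\mathcal T$. Then $A$ has a minimal simplicial action without inversions or global fixed point on a tree $\rho$ with one edge orbit, trivial or infinite cyclic edge stabilizers, and with every $E_l$ elliptic.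

*Proof.* **Step 1: enlarge $A$.** Let $E_l$ fix $\beta_l\in\mathcal T$. Embed each (free) $E_l$ in a copy $M_l$ of $SL_3(\mathbb Z)$, and let $G=A*_{E_1}M_1*\cdots*_{E_s}M_s$, a star of groups with center $A$. $G$ is finitely presented.

**Step 2: extend the tree.** In the Bass–Serre tree of this star of groups, replace the vertex $gA$ by a copy $g\mathcal T$ of $\mathcal T$ (together, $G\times_A\mathcal T$), keep the vertices $gM_l$ as points, and attach the edge $gE_l$, as a segment of length $1$, at the point $g\beta_l\in g\mathcal T$. This is well defined because $E_l$ fixes $\beta_l$, and gives an $\mathbb R$-tree $\mathcal T_1$ with $G$-action. Let $d^*$ measure only the parts of segments outside the added segments, and let $\mathcal T_G$ be the metric quotient, an $\mathbb R$-tree by Lemma 4.1. Each $g\mathcal T$ embeds isometrically, and the copies cover $\mathcal T_G$.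

In $\mathcal T_1$ all segments from $g\mathcal T$ to a different copy $h\mathcal T$ contain the bridge $[u,v]$. If $d^*(y,z)=0$ with $y\in g\mathcal T$, $z\in h\mathcal T$, then $y=u$. So in $\mathcal T_G$ distinct copies meet in at most one point. Every segment of $\mathcal T_G$ is a finite concatenation of segments in copies.

We claim $A$ fixes no point of $\mathcal T_G$. Let $b\in\mathcal T_G$ be fixed by $A$. If $b$ is not in the copy $\mathcal T=1\cdot\mathcal T$, lift $b$ to $\mathcal T_1$; all segments from the lift to $\mathcal T$ enter $\mathcal T$ at one point $u$, so in $\mathcal T_G$ the point $u$ is the unique point of $\mathcal T$ nearest to $b$. As $A$ preserves $\mathcal T$, it fixes $u$. In either case $A$ fixes a point of $\mathcal T$, a contradiction.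

**Step 3: verify the hypotheses of (R3).** An element $h$ fixing pointwise a nondegenerate arc of $g\mathcal T$ maps $g\mathcal T$ to a copy meeting it in more than one point, so $hg\mathcal T=g\mathcal T$ and $h\in gAg^{-1}$. Every nondegenerate arc of $\mathcal T_G$ contains a nondegenerate arc of some copy. So arc stabilizers are trivial or cyclic subgroups of conjugates of $A$. Increasing chains of cyclic subgroups of a free group stabilize, so every nondegenerate arc contains a nondegenerate subarc all of whose nondegenerate subarcs have the same stabilizer: the action is stable. This passes to the minimal $G$-subtree, on which $G$ acts nontrivially by Step 2. This subtree is not a line: otherwise the commutator subgroup of a subgroup of index at most $2$ of $A$, which is nonabelian as it contains $E_1$, would fix the line.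

**Step 4: split $G$, and restrict to $A$.** By (R3), $G$ acts minimally, without inversions and without global fixed point on a simplicial tree $\Sigma$ with one edge orbit and edge stabilizers cyclic-by-cyclic, hence solvable. By (R4) each $M_l$, hence $E_l$, fixes a vertex of $\Sigma$. As $E_l$ is nonabelian free, it fixes no edge, so this vertex is its unique fixed vertex. If $A$ fixed a vertex $w$, then $w$ would be the fixed vertex of each $E_l$, hence fixed by each $M_l$, so $G$ would fix $w$, a contradiction. So $A$ acts on $\Sigma$ without fixed point, with edge stabilizers solvable subgroups of a free group, that is, trivial or cyclic, and each $E_l$ is elliptic. Take the minimal $A$-subtree ($E_l$ stays elliptic, by projection) and collapse all edges but one orbit. A fixed vertex of the result would have as preimage an invariant subtree missing an edge, against minimality; the same argument gives minimality of the result. $\square$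

**Proposition 8.3.** Every small minimal $F$-tree $T'$ compatible with $T_+$ admits a collapse map $T'\to T_+$.

*Proof.* Let $(\hat T;\pi,\pi')$ be a triple for $(T_+,T')$. If $\pi'(a)=\pi'(b)$ always implies $\pi(a)=\pi(b)$, then $\pi=c\pi'$ for an equivariant surjection $c$. Since $\pi,\pi'$ are monotone on segments and $\pi'([a,b])=[\pi'a,\pi'b]$, $c$ is a collapse map. Assume this fails: there are $a,b\in\hat T$ with $\pi'(a)=\pi'(b)$ and $\pi(a)\ne\pi(b)$. Put $I=[\pi(a),\pi(b)]$. Note that $\pi'$ is constant on $[a,b]$.

**Step 1: gates and widths.** We attach to each arc of $T_+$ a number that measures how much of it is visible in $T'$. For $s\in T_+$ the fiber $\pi^{-1}(s)$ is closed and convex. For a nondegenerate arc $J=[s,t]$ let $[\beta_J(s),\beta_J(t)]$ be the bridge between $\pi^{-1}(s)$ and $\pi^{-1}(t)$; its endpoints are the gates of $J$. Let $w(J)=d_{T'}(\pi'\beta_J(s),\pi'\beta_J(t))$ be the width. Then: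

- (i) Everything is equivariant, so $w(gJ)=w(J)$.
- (ii) $\beta_J(s)$ depends only on the germ of $J$ at $s$. For an initial subarc $J_1=[s,t_1]$, the bridge of $J$ passes over $t_1$, so it contains the bridge of $J_1$, and it meets $\pi^{-1}(s)$ in one point.
- (iii) If $J$ is a concatenation of arcs $J_1,\dots,J_r$ with division points $s_1,\dots,s_{r-1}$, then
$$w(J)=\sum_i w(J_i)+\sum_i d_{T'}\big(\pi'\beta_{J_i}(s_i),\pi'\beta_{J_{i+1}}(s_i)\big).$$

For (iii): $\pi$ is monotone on the bridge of $J$. The part from its last point over $s_{i-1}$ to its first point over $s_i$ is a segment joining these fibers and meeting them only in its endpoints, so it is the bridge of $J_i$. The remaining parts are the segments $[\beta_{J_i}(s_i),\beta_{J_{i+1}}(s_i)]$ in the fibers over the $s_i$. Finally $d_{T'}(\pi'\cdot,\pi'\cdot)$ is additive along segments. Consequently $w$ is monotone under inclusion. Also, if $w(J)=0$, then all $w(J_i)=0$ and $\beta_{J_i}(s_i)=\beta_{J_{i+1}}(s_i)$, because two points of one $\pi$-fiber with the same $\pi'$-image are equal.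

We have $w(I)=0$, since $[a,b]$ contains the bridge of $I$.

**Step 2: small pieces have width zero.** We spread $w(I)=0$ by mixing. For each arc $J$ there is a finite set $D_J\subset J$ with $w(J_1)=0$ for every nondegenerate subarc $J_1\subset J$ whose interior misses $D_J$. Indeed cover $J$ by $g_1I,\dots,g_rI$ (Lemma 6.6(a)) and let $D_J$ be the set of endpoints of the $g_lI\cap J$. An interior point of $J_1$ lies in some $g_lI\cap J$, whose endpoints are not in the interior of $J_1$. So $J_1\subset g_lI$, and $w(J_1)\le w(I)=0$.

Next, there is $k_0$ with $w(H^{-k}f_\infty(e))=0$ for all $k\ge k_0$ and all edges $e$. Fix an edge $e_1$, put $D=D_{f_\infty(e_1)}$, and choose $k_0$ such that for $k\ge k_0$, $f^k(e_1)$ crosses more than $|D|$ translates of each edge $e$ (Lemma 6.4). Applying $H^{-k}$ to $f_\infty(f^k(e_1))$, the arc $f_\infty(e_1)$ contains more than $|D|$ nonoverlapping translates of $H^{-k}f_\infty(e)$. The interior of one of them misses $D$, so its width is $0$; use (i).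

**Step 3: twist, so that the edges of $x$ themselves and many of their images have width zero.** Fix $q\ge q_0+1$ (later $q\to\infty$) and let $k=k_0+q$. Replace the actions on $\hat T,T'$ by $g\cdot t=\Phi^{-k}(g)t$, the map $\pi$ by $H^k\pi$, and the metric of $\hat T$ by $d_{T_+}(H^k\pi\cdot,H^k\pi\cdot)+d_{T'}(\pi'\cdot,\pi'\cdot)$, which is bilipschitz to the old one, with the same segments. Since $H^k\pi(\Phi^{-k}(g)t)=gH^k\pi(t)$, this is a triple for $(T_+,\varphi^kT')$. The new width of $J$ is the old width of $H^{-k}J$. From now on $\hat T,T',\pi,\pi',w$ and gates denote the new objects. Step 2 becomes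
$$w(H^jf_\infty(e))=0\quad\text{for all edges } e \text{ of } x\text{ and } 0\le j\le q.\tag{3}$$

**Step 4: gates are constant on turn classes.** For $e\in\mathrm{Dir}(v)$ let $\beta(e)\in\pi^{-1}(f_\infty(v))$ be the gate of the arc $f_\infty(e)$ at $f_\infty(v)$; then $\beta(ge)=g\beta(e)$. By (3) with $j=0$, $\pi'\beta(e)=\pi'\beta(\bar e)$, where $\bar e$ is $e$ reversed. For $1\le j\le q$, $H^jf_\infty(e)=f_\infty(f^j(e))$ is the concatenation of the arcs $f_\infty(\epsilon)$ over the edges $\epsilon$ of the legal path $f^j(e)$. By (3) and (iii) the two gates at each division point agree. Hence $e_1\sim_qe_2$ implies $\beta(e_1)=\beta(e_2)$.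

**Step 5: gates differ at some vertex with nontrivial stabilizer.** Suppose at every vertex all gates agree. Then $v\mapsto\pi'(\beta(e))$, $e\in\mathrm{Dir}(v)$, is well defined, equivariant, and takes equal values at the ends of every edge. Hence it is constant, and its value is a global fixed point in $T'$, a contradiction. So some vertex $v$ has $e,e'\in\mathrm{Dir}(v)$ with $\beta(e)\ne\beta(e')$. If $A_v=1$, all directions at $v$ would be $\sim_{q_0}$-equivalent by Lemma 7.3, hence $\sim_q$-equivalent as $q\ge q_0$, and their gates would agree. So $A_v\ne1$.

In case (I), $\mathcal A=\emptyset$, all $A_v$ are trivial, and this is already a contradiction: the proposition is proved. From now on we are in case (L). Fix this $v$.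

**Step 6: stabilizers of turn classes are finitely generated.** For a $\sim_q$-class $\kappa$ at $v$ let $E_\kappa\le A_v$ be its stabilizer; it fixes the common gate $\beta(\kappa)$. The generating turns at $v$ form finitely many $A_v$-orbits, because the $f^j(e)$, $1\le j\le q$, cross finitely many turns up to $F$, and two turns at $v$ in one $F$-orbit are in one $A_v$-orbit. So $\mathrm{Dir}(v)$ is the vertex set of a graph on which $A_v$ acts freely on vertices, with finitely many orbits of vertices and edges. $\kappa$ is the vertex set of a component, and $E_\kappa$ acts on this connected graph cofinitely and freely on vertices. Hence $E_\kappa$ is finitely generated. By Step 5 there are at least two classes at $v$.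

**Step 7: a local tree $\rho_v$.** We construct an $A_v$-tree $\rho_v$ and an $A_v$-equivariant map $\iota:\mathrm{Dir}(v)\to\{\text{vertices of }\rho_v\}$, constant on $\sim_q$-classes.

*Thin case: some $E_\kappa$ is trivial or cyclic.* Let $\rho_v$ be the star with center $c_v$ and leaves $a\kappa$, $a\in A_v$. The map $\iota$ sends directions in $a\kappa$ to the leaf $a\kappa$ and all other directions to $c_v$. Edge stabilizers are conjugates of $E_\kappa$.

*Thick case: all $E_\kappa$ are noncyclic.* $A_v$ acts on the convex set $\mathcal T=\pi^{-1}(f_\infty(v))$ with trivial or cyclic arc stabilizers. So $E_\kappa$ has the unique fixed point $\beta(\kappa)$. If $A_v$ fixed a point $b$, then $\beta(\kappa)=b$ for all $\kappa$, contradicting the choice of $v$. $A_v$ is a free factor, so finitely generated and free. Lemma 8.2, applied to the $E_\kappa$ for representatives $\kappa$ of the finitely many orbits of classes, gives $\rho_v$. All $E_\kappa$ are elliptic in it, being conjugate to the representatives, and noncyclic. Let $\iota(e)$, $e\in\kappa$, be the unique vertex fixed by $E_\kappa$.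

**Step 8: blowing up $v$ gives a vertex $r$ of $\mathcal{FZ}$.** Blow up the orbit of $v$ in $x$: replace $gv$ by $\rho_{gv}:=g\rho_v$ and attach $e\in\mathrm{Dir}(gv)$ at $\iota(e)$ (extending $\iota$ equivariantly). Call the result $\hat x$; its edges are the old ones (those of $x$) and the new ones (those of the $\rho_u$). Let $r$ be obtained by collapsing all old edges. The minimal subtree of $\hat x$ maps onto $x$, so it contains all old edges. It also contains the new edges. In the thick case $\rho_v$ is a minimal $A_v$-tree without fixed point, so it lies in every $A_v$-invariant subtree. In the thin case the edge $(c_v,\kappa)$ has old edges on both sides: directions in $\kappa$, and a direction at $v$ outside $\kappa$. So $\hat x$ is minimal, and $r$ is minimal, with one orbit of edges and with trivial or infinite cyclic edge stabilizers. There are no inversions: an element preserving an edge of $\rho_u$ lies in $A_u$, which acts on $\rho_u$ without inversions. So $r$ is a vertex of $\mathcal{FZ}$.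

**Step 9: the same $r$ is compatible with $\varphi^jx$ for $0\le j\le q-q_0$.** More precisely, for these $j$ there is a simplicial $F$-tree $\hat x_j$ collapsing onto both $\varphi^jx$ and $r$, whose edges are those of $\varphi^jx$ (old) and those of $r$ (new). For $j=0$ take $\hat x$. Let $j\ge1$.

*Which vertices to blow up.* $\varphi^jx$ is $x$ with the action $g*y=\Phi^{-j}(g)y$, and $f^j:\varphi^jx\to x$ is equivariant. A vertex $y$ has stabilizer $\Phi^j(A_y)$ in $\varphi^jx$, contained in $A_{f^j(y)}$. If $A_y\ne1$, then $\Phi^j(A_y)$ is conjugate to a member of $\mathcal A$, so it is the stabilizer of a vertex of $x$; it also fixes $f^j(y)$; as edge stabilizers are trivial, $\Phi^j(A_y)=A_{f^j(y)}$. So for every $u\in Fv$ there is exactly one vertex $y$ with $A_y\ne1$ and $f^j(y)=u$, namely the one with $A_y=\Phi^{-j}(A_u)$. Blow up precisely these vertices of $\varphi^jx$: replace $y$ by $\rho_u$, attaching $e\in\mathrm{Dir}(y)$ at $\iota(D^je)$. This is equivariant because $D^j(\Phi^{-j}(g)e)=gD^je$. The result is $\hat x_j$. It collapses onto $\varphi^jx$, and its new edges are in equivariant bijection with those of $\hat x$.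

*A map $\hat f:\hat x_j\to\hat x$.* It is the identity on the $\rho_u$. A vertex $y$ with $f^j(y)\notin Fv$ goes to $f^j(y)$. If $A_y=1$ and $u=f^j(y)\in Fv$, all directions $e$ at $y$ are $\sim_{q_0}$-equivalent by Lemma 7.3, so by (2) the $D^je$ are $\sim_{q_0+j}$-equivalent, hence $\sim_q$-equivalent, and $y$ goes to their common image under $\iota$. For an old edge $e$, consecutive edges of $f^j(e)$ form turns crossed by $f^j(e)$, $j\le q$, hence have the same attaching points in $\hat x$. So $f^j(e)$ lifts to a path of old edges of $\hat x$, starting at $\iota(D^je)$ if it starts over $Fv$, and similarly at its end. Thus $\hat f$ is well defined and equivariant, maps old edges to paths of old edges, and new edges bijectively to new edges.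

*Conclusion of the step.* Collapsing old edges on both sides, $\hat f$ induces an equivariant simplicial map from the resulting collapse of $\hat x_j$ to $r$, bijective on edges. Such a map of trees is locally injective, hence injective, hence an isomorphism. So $\hat x_j$ collapses onto $r$.

**Step 10: contradiction.** Let $p_x$ be a one-edge collapse of $x$ and $0\le j\le q-q_0$. The minimal subtree of $\hat x_j$ surjects onto $\varphi^jx$ and onto $r$, so it contains all edges: $\hat x_j$ is minimal. Collapsing all edges other than the new ones and those of $\varphi^jp_x$ gives a common refinement of $r$ and $\varphi^jp_x$ with two edge orbits, so $d(r,\varphi^jp_x)\le1$. Hence $d(p_x,\varphi^jp_x)\le2$ for $0\le j\le q-q_0$. The vertex $r$ depends on $q$, but $p_x$, $\varphi$ and $q_0$ do not, and $q$ was arbitrary. So $\{\varphi^jp_x\}_{j\ge0}$ is bounded, contradicting loxodromicity. $\square$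

**Corollary 8.4.** In both cases (L) and (I): if $T_+=S_0,S_1,\dots,S_L$ are small minimal $F$-trees with consecutive ones compatible, then each $S_j$ collapses onto $T_+$. In particular $S_L\ne T_-$, and $S_L$ is not a one-edge cyclic splitting.

*Proof.* $S_0$ collapses onto $T_+$ by the identity. If $S_j$ collapses onto $T_+$, then $S_{j+1}$ is compatible with $T_+$ by Lemma 4.2(b), so it collapses onto $T_+$ by Proposition 8.3. The last two statements are Lemma 6.7 and Lemma 6.6(b). $\square$

In case (L) this is Theorem C.

## 9. Loxodromic elements

We prove (W2): first $\mathcal{FZ}$ is unbounded, using case (I) of Corollary 8.4; then the action is cobounded; then hyperbolic geometry gives a loxodromic element.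

**Proposition 9.1.** Fully irreducible elements exist.

*Proof.* Let $P(z)=z^n-3z^{n-1}-1$. On $|z|=1$ we have $|3z^{n-1}|=3>2\ge|z^n-1|$. By Rouché $P$ has $n-1$ roots in $|z|<1$ and none on $|z|=1$, so it has one root $\alpha$ with $|\alpha|>1$. A monic integral factor of positive degree not vanishing at $\alpha$ would have nonzero integral constant term of absolute value less than $1$. So $P$ is irreducible. For $k\ge1$, $\alpha^k$ differs from the $k$-th powers of the other roots, which have modulus less than $1$, so $\alpha^k$ has degree $n$ over $\mathbb Q$. So the companion matrix $M\in GL_n(\mathbb Z)$ of $P$ and all its powers $M^k$, $k\ge1$, have irreducible characteristic polynomial. As $\mathrm{Out}(F)\to GL_n(\mathbb Z)$ is onto, let $\varphi_0$ map to $M$. If $\varphi_0^k$ preserved the conjugacy class of a nontrivial proper free factor, the image of that factor in $\mathbb Z^n$ would be an $M^k$-invariant nonzero proper direct summand, a contradiction. $\square$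

**Proposition 9.2.** $\mathcal{FZ}$ is unbounded.

*Proof.* Let $\varphi_0$ be fully irreducible, $\varphi,x,T_+$ as in Section 6, $p$ a one-edge collapse of $x$. Suppose $d(p,\varphi^{-k}p)\le m$ for all $k\ge0$, with $m$ an integer. Choose vertices $p=p_k^0,\dots,p_k^m=\varphi^{-k}p$, consecutive ones equal or adjacent, and put $R^j=\lim_{\omega,k}p_k^j$. By Lemmas 4.2(d) and 5.5, $R^j,R^{j+1}$ are compatible. Also $R^0=p$, and, as $\varphi^{-k}p$ is a collapse of $\varphi^{-k}x$, $R^m$ is compatible with $\lim_\omega\varphi^{-k}x=T_+$. So the chain $T_+,R^m,\dots,R^0=p$ contradicts Corollary 8.4. $\square$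

**Proposition 9.3.** The action of $\mathrm{Out}(F)$ on $\mathcal{FZ}$ is cobounded.

*Proof.* $\mathrm{Out}(F)$ has finitely many orbits of one-edge free splittings. We show that a vertex $T$ with infinite cyclic edge stabilizers is adjacent to a free splitting. Use (R5).

If $F=V*_CW$ with, say, $W=C*B$, then $B\ne1$ by minimality, and $V\ne1$. The graph of groups $V\overset{C}{-}C\overset{1}{-}B$ collapses to $T$ and to the free splitting $V*B$.

If $F=\langle V,t\mid tct^{-1}=c'\rangle$ with $V=V_1*\langle c'\rangle$ and $c=v^{-1}c_1v$, $c_1\in V_1$, replace $t$ by $tv^{-1}$ and $c$ by $c_1$: we may assume $c\in V_1$. Take the graph of groups with vertices $V_1,\langle c'\rangle$, an edge with trivial group joining them, and an edge with infinite cyclic group glued to $\langle c\rangle\le V_1$ at one end and to $\langle c'\rangle$ at the other. Collapsing the first edge gives $T$. Collapsing the second absorbs $\langle c'\rangle$ into $V_1$ and gives the free splitting $F=V_1*\langle t\rangle$, an HNN extension of $V_1$ over $1$. $\square$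

For products $(a|b)_c=\frac12(d(a,c)+d(b,c)-d(a,b))$ we take $\delta$ with $(a|c)_p\ge\min((a|b)_p,(b|c)_p)-\delta$.

**Lemma 9.4.** Put $C_\delta=2\delta+1$. An isometry $g$ with $d(p,gp)\ge2(gp|g^{-1}p)_p+C_\delta$ is loxodromic.

*Proof.* Let $\ell=d(p,gp)$, $\tau=(gp|g^{-1}p)_p$. We show $(g^{-1}p|g^kp)_p\le\tau+\delta$ for $k\ge1$ by induction. It holds for $k=1$. If it holds for $k$, then $(g^{k+1}p|gp)_p=\ell-(p|g^{k+1}p)_{gp}=\ell-(g^{-1}p|g^kp)_p\ge\ell-\tau-\delta>\tau+\delta$. As $\tau\ge\min\{(g^{-1}p|g^{k+1}p)_p,(g^{k+1}p|gp)_p\}-\delta$, we get $(g^{-1}p|g^{k+1}p)_p\le\tau+\delta$. Then $d(p,g^{k+1}p)=d(g^{-1}p,g^kp)=\ell+d(p,g^kp)-2(g^{-1}p|g^kp)_p\ge d(p,g^kp)+1$. So $k\le d(p,g^kp)\le k\ell$ for all $k\ge1$. $\square$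

**Proposition 9.5.** $\mathrm{Out}(F)$ contains elements acting loxodromically on $\mathcal{FZ}$.

*Proof.* **Step 1: two elements pushing $p$ in different directions.** Fix a vertex $p$ and let every point of $\mathcal{FZ}$ be within $D$ of $\mathrm{Out}(F)p$. For $L$ large there is a geodesic $[a,b]$ of length $2L$ (Proposition 9.2). Translating, its midpoint is within $D$ of $p$. Choose $g,h$ with $d(gp,a),d(hp,b)\le D$. Then $d(p,gp),d(p,hp)$ lie in $[L-2D,L+2D]$ and $d(gp,hp)\ge2L-2D$, so $(gp|hp)_p\le K:=3D$. Put $M=L-2D$.

**Step 2: if neither $g$ nor $h$ is loxodromic, $u=gh$ is.** By Lemma 9.4, $(gp|g^{-1}p)_p$ and $(hp|h^{-1}p)_p$ are at least $(M-C_\delta)/2>K+\delta$ for $L$ large. From $K\ge(gp|hp)_p\ge\min\{(gp|g^{-1}p)_p,(g^{-1}p|hp)_p\}-\delta$ we get $(g^{-1}p|hp)_p\le K+\delta$, and in the same way $(gp|h^{-1}p)_p\le K+\delta$. Then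
$$d(p,up)=d(g^{-1}p,hp)\ge2M-2K-2\delta,$$
$$(up|gp)_p=d(p,gp)-(p|up)_{gp}=d(p,gp)-(g^{-1}p|hp)_p\ge M-K-\delta,$$
and likewise $(u^{-1}p|h^{-1}p)_p=d(p,hp)-(hp|g^{-1}p)_p\ge M-K-\delta$. From
$$K+\delta\ge(gp|h^{-1}p)_p\ge\min\{(gp|up)_p,(up|u^{-1}p)_p,(u^{-1}p|h^{-1}p)_p\}-2\delta$$
we get $(up|u^{-1}p)_p\le K+3\delta$ for $L$ large, since $K$ does not depend on $L$. Then $d(p,up)\ge2(up|u^{-1}p)_p+C_\delta$ for $L$ large, and $u$ is loxodromic by Lemma 9.4. $\square$

## 10. A chain from $T_+$ to $T_-$: proof of Theorem B

Suppose Theorem B fails for $\varphi_0,y,\varepsilon$. Conjugating by $\varphi_0^{-a}$, the sets for the pairs $(0,N)$ are infinite for an unbounded set of $N>0$. Let $\varphi=\varphi_0^s$ be as in Section 6, case (L), $x$ its train track tree, and $p$ a one-edge collapse of $x$, a free splitting.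

**Step 1: replace $y$ by $p$ and $\varphi_0$ by $\varphi$.** If $N=sN'+\rho$ with $0\le\rho<s$, then $d(\varphi^{N'}p,\varphi_0^Ny)=d(p,\varphi_0^\rho y)$ is bounded. So there is $\varepsilon_1$ such that
$$\mathcal H_N=\{h:d(p,hp)\le\varepsilon_1,\ d(\varphi^Np,h\varphi^Np)\le\varepsilon_1\}$$
is infinite for an unbounded set of $N$.

**Step 2: elements of $\mathcal H_N$ move all intermediate points a bounded amount.** We find $\varepsilon_2$, independent of $N$, with $d(h\varphi^kp,\varphi^kp)\le\varepsilon_2$ for all $h\in\mathcal H_N$ and $0\le k\le N$. The map $k\mapsto\varphi^kp$ is a quasigeodesic. By stability of quasigeodesics there are constants $R,C$ with: $d(h\varphi^kp,\varphi^{k'}p)\le R$ for some $0\le k'\le N$, and $d(p,\varphi^\beta p)\ge d(p,\varphi^\alpha p)+d(\varphi^\alpha p,\varphi^\beta p)-C$ for $0\le\alpha\le\beta$. Since $d(hp,h\varphi^kp)=d(p,\varphi^kp)$, we have $|d(p,\varphi^kp)-d(p,\varphi^{k'}p)|\le\varepsilon_1+R$. So $d(\varphi^kp,\varphi^{k'}p)\le\varepsilon_1+R+C$, and $\varepsilon_2=\varepsilon_1+2R+C$ works.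

**Step 3: one sequence $h_i$ for the whole orbit.** For $i\ge1$ take $N\ge2i$ with $\mathcal H_N$ infinite and conjugate by $\varphi^i$: infinitely many elements $\varphi^{-i}h\varphi^i$ move each $\varphi^kp$, $|k|\le i$, by at most $\varepsilon_2$. So there are pairwise distinct $h_1,h_2,\dots$ with
$$d(h_i\varphi^kp,\varphi^kp)\le\varepsilon_2\quad\text{whenever } |k|\le i.\tag{4}$$
Let $m=\lfloor\varepsilon_2\rfloor$. Let $X$ be a free minimal simplicial $F$-tree with finite quotient collapsing onto $p$: blow up each vertex of $p$ to a free cocompact tree of its stabilizer, a finitely generated free group, and pass to the minimal subtree. For $k\in\mathbb Z$ put $U_k=\lim_{\omega,i}h_i\varphi^kX$, a small minimal $F$-tree.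

**Step 4: $U_k$ is compatible with $U_0$ for every $k$.** Here the properness of Section 2 enters. Let $\eta_i\in\mathrm{Aut}(F)$ represent $h_i$.

*One map for all $i$.* The actions of $F$ on $X$ given by $g$ and by $\Phi^{-k}(g)$ are free and cocompact. Choosing images of representatives of the vertex orbits and extending linearly over edges, we get a map $\chi:X\to X$ with $\chi(gz)=\Phi^{-k}(g)\chi(z)$. By the Milnor–Schwarz lemma it is coarsely surjective, and $L^{-1}d-L\le d(\chi\cdot,\chi\cdot)\le Ld+L$ for some $L\ge1$; take $L$ also at least the constant of coarse surjectivity. The group element $g$ acts on $h_iX$ as $\eta_i^{-1}(g)$ and on $h_i\varphi^kX$ as $\Phi^{-k}(\eta_i^{-1}(g))$. As $\chi(\eta_i^{-1}(g)z)=\Phi^{-k}(\eta_i^{-1}(g))\chi(z)$, the same map $\chi$ is equivariant from $h_iX$ to $h_i\varphi^kX$ for every $i$.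

*The scale goes to infinity.* Let $\mu_i=\|h_iX\|$. For each $C$ only finitely many $h\in\mathrm{Out}(F)$ satisfy $\|hX\|\le C$: by Lemma 5.1 there is $z$ with $d(z,\eta^{-1}(s)z)\le C$ for $s\in B$, where $\eta$ represents $h$. Changing $\eta$ by an inner automorphism, $z$ lies in a fixed compact set, so finitely many possibilities remain for each $\eta^{-1}(s)$. As the $h_i$ are distinct, $\mu_i\to\infty$.

*The limit.* Rescale by $\mu_i^{-1}$, with base points $z_i$ of displacement at most $1$ in $\mu_i^{-1}h_iX$, and $\chi(z_i)$ in $\mu_i^{-1}h_i\varphi^kX$, of displacement at most $L+L/\mu_i$. The additive constants become $L/\mu_i\to0$, so in the ultralimit $\chi$ becomes an $F$-equivariant surjective bilipschitz homeomorphism. It carries the minimal subtree to the minimal subtree. The first ultralimit has no global fixed point, hence neither has the second. So the norm $\omega\text{-}\lim\|h_i\varphi^kX\|/\mu_i$ of the second is finite, and positive by Lemma 5.1. Therefore, by (R1), these minimal subtrees are $U_0$ and $U_k$ up to scaling. By Lemma 4.2(c),(a) they are compatible.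

**Step 5: the chain.** Let $S_+=\lim_{\omega,k}U_{-k}$ and $S_-=\lim_{\omega,k}U_k$. By Step 4 and Lemma 5.5 (one sequence constant), $S_+$ and $S_-$ are both compatible with $U_0$.

For $k\ge0$ and $i\ge k$, by (4) there are vertices $\varphi^{-k}p=p^0_{k,i},\dots,p^m_{k,i}=h_i\varphi^{-k}p$ of $\mathcal{FZ}$, consecutive ones equal or adjacent. Put $R^j_k=\lim_{\omega,i}p^j_{k,i}$ and $S^j=\lim_{\omega,k}R_k^j$. By Lemma 4.2(d) and Lemma 5.5, used twice, $S^j$ and $S^{j+1}$ are compatible. Since $h_i\varphi^{-k}X$ collapses onto $h_i\varphi^{-k}p$, $R^m_k$ is compatible with $U_{-k}$, so $S^m$ is compatible with $S_+$. Since $R^0_k=\varphi^{-k}p$ is a collapse of $\varphi^{-k}x$, $S^0$ is compatible with $\lim_\omega\varphi^{-k}x=T_+$.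

In the same way, with paths from $\varphi^kp$ to $h_i\varphi^kp$, $S_-$ is joined by a finite chain to $\lim_\omega\varphi^kp$. Let $p^-$ be a one-edge collapse of $x^-$. Applying $\varphi^k$ to a path in $\mathcal{FZ}$ from $p$ to $p^-$ (it is connected, (R0)) and taking limits, $\lim_\omega\varphi^kp$ is joined by a finite chain to $\lim_\omega\varphi^kp^-$, which is compatible with $\lim_\omega\varphi^kx^-=T_-$.

Altogether
$$T_+,\ S^0,\ \dots,\ S^m,\ S_+,\ U_0,\ S_-,\ \dots,\ T_-$$
is a finite chain of small minimal $F$-trees, consecutive ones compatible. This contradicts Corollary 8.4, and Theorem B is proved. $\blacksquare$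

## 11. The three conditions of Theorem A

(W1) $\mathrm{Out}(F_n)$ surjects onto $GL_n(\mathbb Z)$, which contains $\mathbb Z^2$ for $n\ge3$. Quotients and subgroups of virtually cyclic groups are virtually cyclic, and $\mathbb Z^2$ is not. So $\mathrm{Out}(F_n)$ is not virtually cyclic.

(W2) Loxodromic elements exist by Proposition 9.5.

(W3) Given a loxodromic $g$, a point $x\in\mathcal{FZ}$ and $\varepsilon>0$, apply Theorem B with $\varphi_0=g$ and $y=x$, enlarge the resulting $N$ so that $N\ge1$, and take $a=0$, $b=N$. $\blacksquare$
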